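# Successive refinement fails for the binary symmetric Markov source

## 1. Fair coin flips can be described in two stages without loss

A sender observes a long string of bits and describes it twice. The first message allows a coarse reconstruction. The second message, added to the first, allows a finer one. Compared with a sender who aims at only one of the two qualities, does the two-stage sender lose rate? When nothing is lost at either stage, the source is called successively refinable. Here are the definitions.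

Let $X_1,X_2,\dots$ be a stationary binary process, and measure distortion by the fraction of wrong letters (per-letter Hamming distortion). Put
$$R_n(D)=\frac1n\min\Big\{I(X^n;Y^n):\ \frac1n\sum_{i=1}^n\Pr(X_i\ne Y_i)\le D\Big\},\qquad R(D)=\lim_{n\to\infty}R_n(D), \tag{1}$$
where the minimum is over all channels from $X^n=(X_1,\dots,X_n)$ to a binary word $Y^n$, and information is in bits. If blocks of lengths $m$ and $n$ are sent through a product of two channels, then $I(X^{m+n};Y^{m+n})\le I(X_1^m;Y_1^m)+I(X_{m+1}^{m+n};Y_{m+1}^{m+n})$: the conditional entropy of the output splits as a sum, and the output entropy is at most the sum. So $nR_n(D)$ is subadditive in $n$, the limit exists, and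
$$R(D)\le R_n(D)\qquad\text{for every }n. \tag{2}$$

**Definition 1 (successive refinability).** Let $D_2<D_1$. The source is successively refinable (SR) at $(D_1,D_2)$ if for every $\varepsilon>0$ and all sufficiently large $N$ there are encoders $f_1:\{0,1\}^N\to\{1,\dots,2^{NR_1}\}$, $f_2:\{0,1\}^N\to\{1,\dots,2^{NR_2}\}$ and decoders $g_1(f_1(\cdot))$, $g_2(f_1(\cdot),f_2(\cdot))$ such that $R_1\le R(D_1)+\varepsilon$, $R_1+R_2\le R(D_2)+\varepsilon$, and the expected per-letter distortions of the two reconstructions are at most $D_1+\varepsilon$ and $D_2+\varepsilon$. It is SR on an interval $I$ if it is SR at every pair $D_2<D_1$ in $I$, and SR if it is SR on $(0,1/2]$.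

The easy case is a sequence of independent fair bits. Let $h$ be the binary entropy function in bits.

**Proposition 1.** For independent fair bits, $R(D)=1-h(D)$ for $0\le D\le\frac12$, and the source is SR at every pair $0<D_2<D_1\le\frac12$.

**Step 1: the rate-distortion function.** For any channel, with $d_i=\Pr(X_i\neq Y_i)$ and $\frac1n\sum d_i\le D\le\frac12$,
$$H(X^n|Y^n)=H(X^n\oplus Y^n|Y^n)\le\sum_i h(d_i)\le n\,h\Big(\frac1n\sum_i d_i\Big)\le n\,h(D),$$
by concavity of $h$ and its monotonicity on $[0,\frac12]$. Hence $I(X^n;Y^n)\ge n(1-h(D))$. Flipping each letter independently with probability $D$ gives equality.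

**Step 2: a covering principle.** Let $S\subset\{0,1\}^N$, let $Z$ be a random word, and suppose that $\Pr(d(u,Z)=e)\ge\pi>0$ for every $u\in S$, where $d$ is Hamming distance. Draw $K$ independent copies of $Z$. The expected number of $u\in S$ at distance $e$ from none of them is at most $2^N(1-\pi)^K\le 2^Ne^{-\pi K}$, which is less than $1$ if $K>N\ln2/\pi$. So some $K=\lfloor N\ln 2/\pi\rfloor+1$ words have the property that every $u\in S$ is at distance exactly $e$ from one of them. We use this together with $\binom{N}{w}=2^{N(h(\alpha)+o(1))}$ when $w/N\to\alpha$.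

**Step 3: the first message.** Let $w=\lfloor ND_1\rfloor$, $S=\{0,1\}^N$ and $Z$ uniform. Then $\pi=\binom Nw2^{-N}$, and $2^{N(1-h(D_1)+o(1))}$ words $y_1$ suffice for every $x$ to have one with $d(x,y_1)=w$.

**Step 4: the second message.** Now $u=x\oplus y_1$ has weight exactly $w$, and we cover the set $S_w$ of all words of weight $w$. Let $\delta=\frac{D_1-D_2}{1-2D_2}\in(0,\frac12]$, so that $D_1=\delta(1-D_2)+(1-\delta)D_2$. Put $w'=\lfloor\delta N\rfloor$, $a=\lfloor D_2w'\rfloor$, $b=w-w'+a$. Then $b/N\to D_1-\delta+\delta D_2=(1-\delta)D_2$, so $0\le b\le N-w'$ for large $N$. Let $Z$ be uniform on $S_{w'}$ and $e=a+b$. By symmetry under permutations of coordinates, $\Pr(d(u,Z)=e)$ is the same for all $u\in S_w$, so we may average over $u\in S_w$. For fixed $z\in S_{w'}$, a word $u\in S_w$ at distance $e$ from $z$ arises by flipping $a'$ ones and $b'$ zeros of $z$ with $a'+b'=a+b$ and $w'-a'+b'=w$. This forces $a'=a$, $b'=b$. Thus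
$$\pi=\binom{w'}{a}\binom{N-w'}{b}\Big/\binom Nw=2^{N[\delta h(D_2)+(1-\delta)h(D_2)-h(D_1)+o(1)]}=2^{-N(h(D_1)-h(D_2)+o(1))}.$$
So $2^{N(h(D_1)-h(D_2)+o(1))}$ words $z$ suffice. The fine reconstruction is $y_2=y_1\oplus z$, with $d(x,y_2)=d(u,z)=a+b=N(D_2+o(1))$. The rates are $1-h(D_1)+o(1)$ and, in total, $1-h(D_2)+o(1)$. $\square$

What changes if the bits have memory?

## 2. The Markov source and the corner $D=1/2$

**Definition 2 (BSMS).** The binary symmetric Markov source with parameter $p$ is the stationary process with $X_1$ uniform and $\Pr(X_i=X_{i-1}|X_{i-1})=p$. We take $p\in(1/2,1)$, $q=1-p$.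

Taking $p>1/2$ loses no generality, since flipping every second letter exchanges $p$ and $q$ and preserves Hamming distances. The value $p=\frac12$ is Section 1. The question is: for which $p\in(1/2,1)$ is BSMS SR?

Let $\mathrm{BSMS}_n$ be the i.i.d. source whose letters are words in $\{0,1\}^n$ with the law of $(X_1,\dots,X_n)$. SR for it is defined as above, with rates and distortions per binary symbol and with $R_n$ in place of $R$. Three facts are known; they are the background in "On Successive Refinement of the Binary Symmetric Markov Source" (https://dominoweb.draco.res.ibm.com/reports/rc22241.pdf).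

1. Gray showed that $R(D)=h(q)-h(D)$ for $0\le D\le D_c=\frac12\big(1-\sqrt{1-(q/p)^2}\big)$, and BSMS is SR on $(0,D_c]$.
2. For $n=1,2$, $\mathrm{BSMS}_n$ is SR on $(0,1/2]$.
3. For every $n>2$ there is $D_n<\frac12$ such that $\mathrm{BSMS}_n$ is not SR at any pair with $D_n<D_2<D_1<\frac12$.

Fact 3 suggests letting $n\to\infty$. This stops at once. For a fixed pair $(D_1,D_2)$ one would need $D_n<D_2$ for large $n$, and nothing in the statement keeps $D_n$ away from $\frac12$; also, fact 3 compares rates with $R_n$ and not with $R$. But it tells us where to look: near $D=\frac12$.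

From now on symbols are $\pm1$ (send $0\mapsto1$, $1\mapsto-1$) and information is in nats. Write $\gamma=1-2D$. As $\Pr(X\ne Y)=\frac12(1-E[XY])$, the constraint "distortion at most $D$" reads "average of $E[X_iY_i]$ at least $\gamma$". Let $\mathsf R(\gamma)=\ln2\cdot R\big(\frac{1-\gamma}2\big)$. With $r=2p-1\in(0,1)$ we have $E[X_iX_j]=r^{|i-j|}$. Put
$$v=1-r^2,\quad B=\frac1{1-r},\quad\sigma^2=\frac{1+r}{1-r}=\frac pq,\quad T=\frac{\sqrt{6r}}{1-r}.$$
Then
$$vB^2=\sigma^2>1,\qquad\sum_{d\in\mathbb Z}r^{|d|}=\sigma^2,\qquad\sum_{d\in\mathbb Z}|d|r^{|d|}=\frac{2r}{(1-r)^2}=\frac{T^2}3. \tag{3}$$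

**A computation by hand.** Reproduce a block of $n$ letters by one repeated sign: $Y^n=(\epsilon,\dots,\epsilon)$, where given $X^n$ the sign $\epsilon$ has probability proportional to $e^{s\epsilon S}$, $S=X_1+\dots+X_n$. By the symmetry $X\to-X$, $\epsilon$ is uniform. With $\psi(s)=E\ln\cosh(sS)=\frac{s^2}2ES^2+O_n(s^4)$, a direct computation gives $E[S\epsilon]=\psi'(s)$ and $I(X^n;Y^n)=s\psi'(s)-\psi(s)$. Setting $\psi'(s)=n\gamma$ gives $s=n\gamma/ES^2+O_n(\gamma^3)$, so the information per letter is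
$$\frac{n}{ES^2}\cdot\frac{\gamma^2}2+O_n(\gamma^4),\qquad ES^2=\sum_{|d|<n}(n-|d|)r^{|d|}.$$
For $n=1$ this is $\frac{\gamma^2}2$; for $n=2$, $\frac{\gamma^2}{2(1+r)}$; for $n=3$, $\frac{3\gamma^2}{2(3+4r+2r^2)}$. Since $ES^2/n\to\sigma^2$, long blocks push the quadratic coefficient down to $\frac1{2\sigma^2}$. But the error $O_n(\gamma^4)$ depends on $n$. The best block length at a given $\gamma$ is a compromise, and the price of that compromise is a cubic term. For fair coins there is no such compromise: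
$$\mathsf R(\gamma)=\tfrac12\big[(1+\gamma)\ln(1+\gamma)+(1-\gamma)\ln(1-\gamma)\big]=\frac{\gamma^2}2+O(\gamma^4).$$

**Theorem 1.** As $\gamma\downarrow0$,
$$\mathsf R(\gamma)=\frac{\gamma^2}{2\sigma^2}+\frac T{3\sigma^4}\gamma^3+o(\gamma^3)=\frac q{2p}\gamma^2+\frac{q\sqrt{6(2p-1)}}{6p^2}\gamma^3+o(\gamma^3).$$

**Theorem 2.** Let $p\in(1/2,1)$ and let $\mathcal K\subset(1,\infty)\setminus\mathbb Z$ be compact. There are $\gamma_0,\eta>0$ such that for all $0<\gamma<\gamma_0$ and $\kappa\in\mathcal K$, with $D_1=\frac{1-\gamma}2$ and $D_2=\frac{1-\kappa\gamma}2$, no code $(f_1,f_2,g_1,g_2)$ of any block length $N$ has $R_1\ln2\le\mathsf R(\gamma)+\eta\gamma^3$, $(R_1+R_2)\ln2\le\mathsf R(\kappa\gamma)+\eta\gamma^3$, and distortions at most $D_1+\eta\gamma^2$ and $D_2+\eta\gamma^2$. In particular BSMS is not SR at $(D_1,D_2)$, so BSMS is not SR, and not SR on any interval $(1/2-\epsilon,1/2]$.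

The last sentence follows from the one before it: SR at $(D_1,D_2)$ would provide such codes, by taking $\varepsilon\le\min(\eta\gamma^2,\eta\gamma^3)$ in Definition 1. With $\mathcal K=\{\kappa\}$, for every non-integer $\kappa>1$ the source fails to be SR at $\big(\frac{1-\gamma}2,\frac{1-\kappa\gamma}2\big)$ for all small $\gamma$. So for every $p\in(1/2,1)$ the answer is negative.

The two forms in Theorem 1 agree, because $T=\frac{\sqrt{6(2p-1)}}{2q}$ and $\sigma^4=p^2/q^2$.

## 3. A positivity test for two layers, and what order $\gamma^2$ leaves open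

This section is heuristic, except for its definitions and explicit checks. It shows where the obstruction comes from.

Extend $X$ to a two-sided stationary chain $(X_i)_{i\in\mathbb Z}$ and put $W_i=X_i-rX_{i-1}$. Since $E[X_i|X_{<i}]=rX_{i-1}$,
$$E[W_i|X_{<i}]=0,\quad EW_i^2=v,\quad EW_iW_j=0\ (i\ne j),\quad X_i=\sum_{k\ge0}r^kW_{i-k}. \tag{4}$$
The last identity holds because $\sum_{k<K}r^kW_{i-k}=X_i-r^KX_{i-K}$. The $W_i$ are the innovations.

Suppose a reproduction $Y$ is jointly stationary with $X$, and let $m_0$ be the conditional mean of $W_0$ given the past of $X$ and all labels from which $Y$ is built. Then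
$$E[X_0Y_0]=\sum_kr^kE[W_{-k}Y_0]=\sum_kr^kE[W_0Y_k]=E[m_0\tilde Y_0],\qquad\tilde Y_0=\sum_{k\ge0}r^kY_k .$$
When $m_0$ is small, learning it costs about $\frac1{2v}E m_0^2$ nats per letter. As $|\tilde Y_0|\le B$, Cauchy–Schwarz gives $\gamma\le B\|m_0\|$ and a cost of about $\gamma^2/(2vB^2)=\gamma^2/(2\sigma^2)$. Near equality we need $\tilde Y_0\approx BY_0$, meaning that $Y$ rarely changes sign, and $m_0\approx\frac\gamma BY_0$.

Now take two layers with parameters $\gamma$ and $\kappa\gamma$. The coarse reproduction $Y^{(1)}$ is known to someone who has the fine labels, so $E[Y^{(1)}_km_0^{(2)}]=E[Y^{(1)}_kW_0]=E[Y_k^{(1)}m_0^{(1)}]$. Inserting $m_0^{(a)}\approx\frac{\gamma_a}BY_0^{(a)}$, we get $E[Y_k^{(1)}Y_0^{(2)}]\approx\frac1\kappa\mathsf C_1(k)$ with $\mathsf C_a(k)=E[Y_0^{(a)}Y_k^{(a)}]$. So the process $Y^{(2)}-\frac1\kappa Y^{(1)}$ has covariance approximately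
$$\mathsf C_2(k)-\frac2{\kappa^2}\mathsf C_1(k)+\frac1{\kappa^2}\mathsf C_1(k)=\mathsf C_2(k)-\kappa^{-2}\mathsf C_1(k). \tag{5}$$
A covariance must be positive definite: $\sum_{k,l}a_k\bar a_l\,c(k-l)\ge0$ for all finite complex sequences $a$. This is the test.

In the memoryless channel behind Section 1 (flip $X$ to get $Y^{(2)}$, flip $Y^{(2)}$ to get $Y^{(1)}$, independently over letters) we have $\mathsf C_a(k)=1_{k=0}$. The covariance (5) is $(1-\kappa^{-2})1_{k=0}$, and the test is passed.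

The main example for the Markov source is the triangle. For $T>0$ the function $(1-|x|/T)_+$ is $\frac1T$ times the convolution of the indicators of $[0,T]$ and $[-T,0]$, so
$$\int_{\mathbb R}\Big(1-\frac{|u|}T\Big)_+e^{-i\omega u}du=\frac1T\Big|\int_0^Te^{-i\omega u}du\Big|^2=T\Big(\frac{\sin(\omega T/2)}{\omega T/2}\Big)^2\qquad(\omega\ne0). \tag{6}$$
The transform is nonnegative and has zeros. If $c_1$ is the triangle of width $T$ and $c_2$ the triangle of width $T/\kappa$, then at a zero of $\hat c_2$ which is not a zero of $\hat c_1$ the difference $\hat c_2-\kappa^{-2}\hat c_1$ is negative.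

Does the quadratic term of $\mathsf R$ force such shapes? It does not. Section 4 uses reproductions that are constant on blocks of length $\ell/\gamma$, with triangular covariance of width $\ell/\gamma$, and its computation shows that **every** fixed $\ell>0$ gives rate $\frac{\gamma^2}{2\sigma^2}+O(\gamma^3)$. At order $\gamma^2$ both layers may therefore use the same covariance $\mathsf C_1=\mathsf C_2$, and then (5) is $(1-\kappa^{-2})\mathsf C_1$, which is positive definite. The test is silent. The way past this point is to compute the cubic term exactly and to show that it has a unique optimizer in the scaling limit: a near-optimal reproduction must have $\mathsf C(\lfloor x/\gamma\rfloor)\to(1-x/T)_+$.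

In what follows, $\|\cdot\|$ is the $L^2$ norm, and $C$ is a constant depending only on $r$ (and on stated bounds $C_0$, $\mathcal K$ or a fixed $\ell$) that may change from line to line. Constants $C_M,C_S$ may also depend on the subscript.

## 4. Sign blocks with a random offset: the upper bound

**Proposition A.** $\displaystyle\limsup_{\gamma\downarrow0}\gamma^{-3}\Big(\mathsf R(\gamma)-\frac{\gamma^2}{2\sigma^2}\Big)\le\frac T{3\sigma^4}.$

By (2) it is enough to bound $R_n$ for one well-chosen $n$ depending on $\gamma$. We carry a block parameter $\ell>0$ through the proof and set $\ell=T$ at the end.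

**Step 1: the channel.** This step reduces the rate to a function $\psi$. Fix $\ell>0$, $M\in\mathbb N$, and let $L=\lceil\ell/\gamma\rceil$, $n=ML$. Let $Q$ be the law of
$$Y_i=\epsilon_{\lfloor(i-1+U)/L\rfloor},\qquad1\le i\le n,$$
with i.i.d. fair signs $\epsilon_j$ and an independent $U$ uniform on $\{0,\dots,L-1\}$. Two indices at distance $d<L$ share a sign for $L-d$ of the $L$ values of $U$, so $E_QY_iY_j=(1-|i-j|/L)_+$. For $s\ge0$ let
$$Q_s(y|x)=\frac{Q(y)e^{s\,x\cdot y}}{\Lambda_s(x)},\qquad\Lambda_s(x)=E_Qe^{s\,x\cdot Y},\qquad\psi(s)=E\ln\Lambda_s(X^n).$$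
Each $\ln\Lambda_s(x)$ is a cumulant generating function in $s$, so $\psi$ is smooth and convex. Also $\psi(0)=0$, and $\psi'(0)=0$ because $E_QY=0$. Under the channel $Q_s$ we have $E[X\cdot Y]=\psi'(s)$. Since $I(X^n;Y^n)=E\,D(Q_s(\cdot|X)\|P_Y)=E\,D(Q_s(\cdot|X)\|Q)-D(P_Y\|Q)$,
$$I(X^n;Y^n)\le E\,D(Q_s(\cdot|X)\|Q)=E[sX\cdot Y-\ln\Lambda_s(X)]=s\psi'(s)-\psi(s).$$

**Step 2: expanding $\psi$ from below.** Let $\mu_{2k}(x)=E_Q(x\cdot Y)^{2k}$. As $Q$ is symmetric, $\Lambda_s(x)=E_Q\cosh(s\,x\cdot Y)$. With $\cosh u\ge1+\frac{u^2}2+\frac{u^4}{24}$ we get $\Lambda_s\ge1+z$, $z=\frac{s^2\mu_2}2+\frac{s^4\mu_4}{24}\ge0$. Use $\ln(1+z)\ge z-\frac{z^2}2$ and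
$$\frac{z^2}2=\frac{s^4\mu_2^2}8+\frac{s^6\mu_2\mu_4}{48}+\frac{s^8\mu_4^2}{1152},\qquad\mu_2\mu_4\le\mu_6^{1/3}\mu_6^{2/3}=\mu_6,\qquad\mu_4^2\le\mu_8$$
(Lyapunov's inequality) to obtain
$$\psi(s)\ge\frac{s^2}2E\mu_2+\frac{s^4}{24}E\mu_4-\frac{s^4}8E\mu_2^2-s^6E\mu_6-s^8E\mu_8. \tag{7}$$

**Step 3: the high moments.** Fix $y\in\{\pm1\}^n$. By $X_i=r^{i-1}X_1+\sum_{j=2}^ir^{i-j}W_j$, we have $X\cdot y=b_1X_1+\sum_{j=2}^nb_jW_j$ with $b_j=\sum_{i=j}^nr^{i-j}y_i$, so $|b_j|\le B$. These summands are martingale differences bounded by $2B$. Azuma's inequality gives $\Pr(|X\cdot y|>u)\le2e^{-u^2/(8B^2n)}$, and integrating against $2k\,u^{2k-1}du$ gives $E(X\cdot y)^{2k}\le C_kn^k$. Hence $E\mu_6\le Cn^3$ and $E\mu_8\le Cn^4$.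

**Step 4: the fourth moments.** This step compares the fourth moments of $X$ with Gaussian ones. The products $X_iX_{i+1}$ are i.i.d. with mean $r$. For $i\le j\le k\le l$ this gives $EX_iX_jX_kX_l=r^{(j-i)+(l-k)}$. The three pairing products $EX_iX_j\,EX_kX_l$, $EX_iX_k\,EX_jX_l$, $EX_iX_l\,EX_jX_k$ are $r^{(j-i)+(l-k)}$, $r^{(k-i)+(l-j)}$, $r^{(l-i)+(k-j)}$, and the last two are equal. So the fourth moment minus the sum of the pairings is $-2r^{(l-i)+(k-j)}$, of absolute value at most $2r^{l-i}$. The difference is symmetric in the indices. At most $16(d+1)^2$ ordered quadruples in $\{1,\dots,n\}^4$ have minimum $i$ and maximum $i+d$: choose which position carries the minimum, which the maximum, and fill the other two. Summing absolute differences over all quadruples gives at most $n\sum_{d\ge0}32(d+1)^2r^d\le Cn$. With $\Sigma_{ij}=r^{|i-j|}$,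
$$\Big|E(X\cdot y)^2(X\cdot y')^2-(y^\top\Sigma y)(y'^\top\Sigma y')-2(y^\top\Sigma y')^2\Big|\le Cn\qquad(y,y'\in\{\pm1\}^n). \tag{8}$$

**Step 5: the cancellation.** Let $Y,Y'$ be independent with law $Q$, and $a=Y^\top\Sigma Y$, $b=Y^\top\Sigma Y'$. Then $E\mu_2=Ea$. By (8) with $y=y'$, $E\mu_4\ge3Ea^2-Cn\ge3(Ea)^2-Cn$. Since $\mu_2(x)^2=E_{Y,Y'}(x\cdot Y)^2(x\cdot Y')^2$, (8) also gives $E\mu_2^2\le(Ea)^2+2Eb^2+Cn$. In (7) the terms $\frac{3s^4}{24}(Ea)^2$ and $-\frac{s^4}8(Ea)^2$ cancel, and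
$$\psi(s)\ge\frac{s^2}2Ea-\frac{s^4}4Eb^2-C(s^4n+s^6n^3+s^8n^4). \tag{9}$$

**Step 6: bounds on $Ea$ and $Eb^2$.** For every integer $d$,
$$(n-|d|)_+\Big(1-\frac{|d|}L\Big)_+\ge n-|d|-\frac{n|d|}L .$$
If both factors on the left are positive, left minus right is $d^2/L\ge0$; if $|d|\ge n$ or $|d|\ge L$, the right side is at most $0$. Hence, by (3) and $n/L=M$,
$$Ea=\sum_dr^{|d|}(n-|d|)_+\Big(1-\frac{|d|}L\Big)_+\ge n\sigma^2-\Big(1+\frac nL\Big)\frac{T^2}3=n\alpha,\qquad\alpha=\sigma^2-\Big(1+\frac1M\Big)\frac{T^2}{3L}.$$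
Let $\mathbf C=(E_QY_iY_j)_{ij}$. The row sums of $\Sigma$ are at most $\sigma^2$, so $\|\Sigma\|_{op}\le\sigma^2$. By Cauchy–Schwarz for the Frobenius norm,
$$Eb^2=\mathrm{tr}(\Sigma\mathbf C\Sigma\mathbf C)\le\|\Sigma\mathbf C\|_F^2\le\sigma^4\,\mathrm{tr}\,\mathbf C^2\le\sigma^4n\Big(1+2\sum_{j=1}^{L-1}\Big(1-\frac jL\Big)^2\Big)\le n\beta,\qquad\beta=\sigma^4\Big(1+\frac{2L}3\Big),$$
because $\sum_{j=1}^{L-1}(1-\frac jL)^2=\frac{(L-1)(2L-1)}{6L}\le\frac L3$. For $0\le s\le2\gamma$ and small $\gamma$ we have $n\le C_M/\gamma$, so the error in (9) is at most $C_M\gamma^3$: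
$$\psi(s)\ge n\Big(\frac{\alpha s^2}2-\frac{\beta s^4}4\Big)-C_M\gamma^3\qquad(0\le s\le2\gamma). \tag{10}$$

**Step 7: choosing $s$.** We need a channel with distortion exactly $\frac{1-\gamma}2$. The function $f(s)=sn\gamma-\psi(s)$ is concave with $f(0)=0$, $f'(0)=n\gamma>0$. By (10), $f(2\gamma)\le n(2\gamma^2-2\alpha\gamma^2+4\beta\gamma^4)+C_M\gamma^3$. This is negative for small $\gamma$, since $\alpha\to\sigma^2>1$, $\beta\gamma^4=O(\gamma^3)$ and $n\ge M\ell/\gamma$. So $f$ attains its maximum over $[0,2\gamma]$ at an interior $s_0$, where $\psi'(s_0)=n\gamma$: the distortion is $\frac{1-\gamma}2$. Therefore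
$$\mathsf R(\gamma)\le\frac1n\big(s_0\psi'(s_0)-\psi(s_0)\big)=\frac{f(s_0)}n\le\sup_{0\le s\le2\gamma}\Big[s\gamma-\frac{\alpha s^2}2+\frac{\beta s^4}4\Big]+\frac{C_M\gamma^3}n .$$

**Step 8: evaluating the bracket.** Put $s_*=\gamma/\alpha\le2\gamma$. Then $s\gamma-\frac{\alpha s^2}2=\frac{\gamma^2}{2\alpha}-\frac\alpha2(s-s_*)^2$, and $|s^4-s_*^4|\le32\gamma^3|s-s_*|$ on $[0,2\gamma]$. So the bracket is at most
$$\frac{\gamma^2}{2\alpha}+\frac{\beta\gamma^4}{4\alpha^4}-\frac\alpha2(s-s_*)^2+8\beta\gamma^3|s-s_*|\le\frac{\gamma^2}{2\alpha}+\frac{\beta\gamma^4}{4\alpha^4}+\frac{32\beta^2\gamma^6}\alpha .$$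
Now $\ell/\gamma\le L\le\ell/\gamma+1$. Hence $\frac1{2\alpha}\le\frac1{2\sigma^2}+\frac1{2\sigma^4}\big(1+\frac1M\big)\frac{T^2\gamma}{3\ell}+O(\gamma^2)$, $\frac{\beta}{4\alpha^4}=\frac{\ell}{6\sigma^4\gamma}+O(1)$, $\beta^2\gamma^6=O(\gamma^4)$ and $\gamma^3/n=O(\gamma^4)$. Altogether
$$\mathsf R(\gamma)\le\frac{\gamma^2}{2\sigma^2}+\frac{\gamma^3}{\sigma^4}\Big[\Big(1+\frac1M\Big)\frac{T^2}{6\ell}+\frac\ell6\Big]+C_M\gamma^4. \tag{11}$$
Let $\gamma\to0$, then $M\to\infty$: the limsup is at most $\frac1{6\sigma^4}\big(\frac{T^2}\ell+\ell\big)$. This is smallest at $\ell=T$, where it equals $\frac T{3\sigma^4}$. $\square$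

The two terms in (11) are the compromise of Section 2. Short blocks waste the correlation of $X$ (the term $T^2/\ell$), and long blocks saturate (the term $\ell$). The random offset matters. With $U=0$ one has $\mathrm{tr}\,\mathbf C^2=nL$ instead of about $\frac23nL$, and $Ea\ge n(\sigma^2-\frac{T^2}{3L})$. The same computation then gives $\frac1{\sigma^4}\big(\frac{T^2}{6\ell}+\frac\ell4\big)$, whose minimum over $\ell$ is $\frac{T}{\sqrt6\,\sigma^4}>\frac T{3\sigma^4}$.

## 5. Stationary systems built from a block code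

The lower bound must hold for every block code or block channel. We first turn such an object into a stationary process, so that Section 3's identities make sense, without increasing the information rate.

**Definition 3 (stationary system).** Let $J$ be a finite-valued label produced from $X^N$ by a (possibly randomized) kernel, with reproduction $g(J)\in\{\pm1\}^N$. Let $\Phi$ be uniform on $\{0,\dots,N-1\}$, independent of the two-sided chain $X$. Cut $\mathbb Z$ into blocks $B_k=\{\Phi+kN+1,\dots,\Phi+(k+1)N\}$, and generate labels $J_k$ from $X_{B_k}$ by the kernel, conditionally independently given $(X,\Phi)$. Let $V_i=(1,J_k)$ if $i$ is the first index of $B_k$, and $V_i=0$ otherwise; for $i\in B_k$ let $Y_i$ be the corresponding letter of $g(J_k)$.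

The process $(X_i,V_i,Y_i)_i$ is stationary: a shift by one maps the law given $\Phi=\varphi$ to the law given $\Phi=\varphi-1$ mod $N$. The process $V$ determines $\Phi$, all $J_k$, and $Y$. Define
$$\mathcal G_i=\sigma(X_j,\,j<i;\ V_j,\,j\in\mathbb Z),\qquad m_i=E[W_i|\mathcal G_i],\qquad\gamma'=EX_0Y_0,$$
$$\iota=E\,D\big(P(X_0\in\cdot\,|\mathcal G_0)\,\big\|\,P(X_0\in\cdot\,|X_{-1})\big).$$
Then $(X,V,Y,m)$ is stationary. Averaging over $\Phi$ shows that $\gamma'=1-2\cdot$(per-letter distortion of the block scheme). We shall use repeatedly that every $Y_k$, $k\in\mathbb Z$, is $\mathcal G_i$-measurable for every $i$.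

**Example.** Let $N=2$, $J=X_1$, $g(J)=(J,J)$. The distortion is $\frac q2$, so $\gamma'=1-q=\frac{1+r}2$. With probability $\frac12$ the indices $0,1$ share a block, and otherwise $Y_0,Y_1$ are letters of $X$ two steps apart; so $EY_0Y_1=\frac{1+r^2}2$. Write $h_0=H(X_1|X_0)$. At a first position $X_0$ is known from the labels. At a second position both neighbors are known, and $H(X_0|X_{-1},X_1)=2h_0-H(X_1|X_{-1})$. Hence $\iota=h_0-\frac12\big(2h_0-H(X_1|X_{-1})\big)=\frac12H(X_1|X_{-1})$. This is at most $\frac12\ln2=\frac1NI(X^N;J)$, as the next lemma says in general.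

**Lemma 1.** $\iota\le\frac1NI(X^N;J)$.

**Step 1: write $\iota$ as an average over positions.** As $X_{-1}$ is $\mathcal G_0$-measurable, $\iota=h_0-H(X_0|\mathcal G_0)$ with $h_0=H(X_1|X_0)$. Since $\Phi$ is $\mathcal G_0$-measurable, $H(X_0|\mathcal G_0)$ is the average over $\varphi$ of its value given $\Phi=\varphi$. Position $0$ in the system with $\Phi=\varphi$ corresponds to position $-\varphi$ in the system with $\Phi=0$. The latter is invariant under shifts by $N$, so the average over $\varphi$ is the average over $i\in\{1,\dots,N\}$, and equally over $i\in\{1,\dots,KN\}$ for any $K$, of $H(X_i|X_{<i},(J_k)_{k\in\mathbb Z})$ given $\Phi=0$. From here on $\Phi=0$. The chain rule gives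
$$KN\iota=KNh_0-H\big(X_1^{KN}\,\big|\,X_{\le0},(J_k)_{k\in\mathbb Z}\big).$$

**Step 2: cut off the outside.** Given $(X_0,X_{KN+1})$, the variables $(X_1^{KN},J_0^{K-1})$ are independent of $(X_{\le0},X_{>KN},(J_k)_{k\notin[0,K-1]})$, by the Markov property and the construction of the labels. Adding $X_{>KN}$ to the conditioning lowers the entropy, so
$$H(X_1^{KN}|X_{\le0},(J_k))\ge H(X_1^{KN}|X_0,X_{KN+1},J_0^{K-1})=H(X_1^{KN}|X_0,X_{KN+1})-I(X_1^{KN};J_0^{K-1}|X_0,X_{KN+1}).$$

**Step 3: bound the two terms.** The first is $H(X_1^{KN+1}|X_0)-H(X_{KN+1}|X_0)\ge(KN+1)h_0-\ln2$. For the second, $J_0^{K-1}$ is conditionally independent of $(X_0,X_{KN+1})$ given $X_1^{KN}$. By the chain rule it is at most $I(X_0^{KN+1};J_0^{K-1})=I(X_1^{KN};J_0^{K-1})\le K\,I(X^N;J)$, the last step being the product-channel bound. So $KN\iota\le K\,I(X^N;J)+\ln2-h_0$. Divide by $KN$ and let $K\to\infty$. $\square$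

## 6. The innovations bound and its two penalties

For a stationary system let
$$\mathsf C(j)=EY_0Y_j,\qquad A=\sum_{j\ge1}r^j(1-\mathsf C(j))\ge0,\qquad\tilde Y_i=\sum_{k\ge0}r^kY_{i+k},\quad|\tilde Y_i|\le B,$$
and, for a parameter $\gamma$, let $t=\gamma/\sigma^2$, so that $vtB^2=\gamma$.

**Proposition B.** Consider systems indexed by a sequence $\gamma\to0$ with $\gamma'\ge\gamma-\eta_\gamma\gamma^2$, $0\le\eta_\gamma\le1$, and $\iota\le\frac{\gamma^2}{2\sigma^2}+C_0\gamma^3$. For $\gamma$ small: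

(a) $A\le C\gamma$, $\ \|\tilde Y_0-BY_0\|\le C\gamma^{1/2}$, $\ \|m_0-vt\tilde Y_0\|\le C\gamma^{3/2}$; hence $\|m_0-vtBY_0\|\le C\gamma^{3/2}$.

(b) For each fixed $S$,
$$\iota\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta_\gamma\gamma^3}{\sigma^2}+\frac{\gamma^2}{2\sigma^4}\Big[2A+\gamma^2\sum_{1\le k\le S/\gamma}\mathsf C(k)^2\Big]-C_S\gamma^{7/2}.$$

(c) If $\eta_\gamma\to0$, then $\liminf\gamma^{-3}\big(\iota-\frac{\gamma^2}{2\sigma^2}\big)\ge\frac T{3\sigma^4}$. If moreover $\limsup\gamma^{-3}\big(\iota-\frac{\gamma^2}{2\sigma^2}\big)\le\frac T{3\sigma^4}$, then $\mathsf C(\lfloor x/\gamma\rfloor)\to(1-x/T)_+$ locally uniformly on $[0,\infty)$.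

Before the proof, consider what a direct attempt gives. We want a lower bound for a divergence in terms of $m_0$. The bound "divergence $\ge\frac12m_0^2$" with $\gamma'\le B\|m_0\|$ gives $\iota\ge\gamma'^2/(2B^2)$, smaller than $\gamma^2/(2vB^2)$ by the factor $v$. So we must test the divergence against a slope, as in convex duality. The slope $z=t\tilde Y_0$ gives the correct quadratic term plus a penalty $t^2A$ for sign changes of $Y$. But $t^2A$ is zero when $Y$ is constant, so nothing penalizes long blocks, and no triangle can come out. The missing point is this. The labels predict the past innovations, so conversely the past of $X$ already knows something about $Y$. The part $\hat Y$ of $\tilde Y_0$ known from the past of $X$ contributes nothing to the gain, since $E[W_0\hat Y]=0$. Using the slope $t(\tilde Y_0-\hat Y)$ turns this waste into the second penalty.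

This section proves (a) and (b).

**Step 1: duality for a biased sign.** For $a=\pm r$ let $\xi=\pm1$ have mean $a$, $\lambda_a(z)=\ln Ee^{z(\xi-a)}$, and for $m\in[-1-a,1-a]$ let $k_a(m)$ be the divergence of the $\pm1$ law of mean $a+m$ from the law of mean $a$:
$$k_a(m)=\frac{1+a+m}2\ln\frac{1+a+m}{1+a}+\frac{1-a-m}2\ln\frac{1-a-m}{1-a}.$$
Then $k_a$ is continuous, $k_a'(m)=\frac12\ln\frac{(1+a+m)(1-a)}{(1-a-m)(1+a)}$ and $k_a''(m)=\frac1{1-(a+m)^2}\ge1$ in the interior, and $k_a(0)=k_a'(0)=0$. For real $z$ put $m^*=\lambda_a'(z)$. The law of mean $a+m^*$ is the law of $\xi$ tilted by $e^{z\xi}$, so $m^*$ is interior. Computing the divergence of the tilted law gives $k_a(m^*)=zm^*-\lambda_a(z)$. The tilt multiplies the odds of $+1$ by $e^{2z}$, so $k_a'(m^*)=z$. Strong convexity at $m^*$, extended to the endpoints by continuity, yields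
$$k_a(m)\ge zm-\lambda_a(z)+\tfrac12(m-m^*)^2,\qquad k_a(m)\ge\tfrac12m^2, \tag{12}$$
the second being the case $z=0$. The variance of $\xi$ is $1-a^2=v$ and its third cumulant is $a-3a+3a^3-a^3=-2av$. So for $|z|\le1$
$$\Big|\lambda_a(z)-\frac{vz^2}2+\frac{avz^3}3\Big|\le Cz^4,\qquad|\lambda_a'(z)-vz|\le Cz^2. \tag{13}$$
With $a=rX_{-1}$, the conditional mean of $X_0$ given $\mathcal G_0$ is $a+m_0$, so $\iota=E\,k_a(m_0)$. By (12), $\|m_0\|^2\le2\iota\le C\gamma^2$.

**Step 2: the gain, with the known part removed.** By (4), stationarity, and $\mathcal G_0$-measurability of all $Y_k$,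
$$\gamma'=\sum_{k\ge0}r^kE[W_{-k}Y_0]=\sum_{k\ge0}r^kE[W_0Y_k]=E[W_0\tilde Y_0]=E[m_0\tilde Y_0].$$
Let $\hat Y=E[\tilde Y_0|X_j,\,j\le-1]$ and $Z=\tilde Y_0-\hat Y$, so $|Z|\le2B$; both are $\mathcal G_0$-measurable. Since $E[m_0\hat Y]=E[W_0\hat Y]=0$, we have $\gamma'=E[m_0Z]$.

**Step 3: apply duality.** Let $\gamma$ be so small that $2Bt\le1$. Use (12) with $a=rX_{-1}$, $m=m_0$, $z=tZ$, $m^*=\lambda_a'(tZ)$, take expectations, and use (13):
$$\iota\ge t\gamma'-\frac{vt^2}2EZ^2-\frac{rvt^3}3\big|E[X_{-1}Z^3]\big|-Ct^4+\frac12E(m_0-m^*)^2. \tag{14}$$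

**Step 4: compute $EZ^2$.** Since $\hat Y$ is a projection of $\tilde Y_0$, $EZ^2=E\tilde Y_0^2-E\hat Y^2$. Next, $E\tilde Y_0^2=\sum_{k,l\ge0}r^{k+l}\mathsf C(k-l)=\frac1{1-r^2}\sum_{d\in\mathbb Z}r^{|d|}\mathsf C(d)=\frac1v(\sigma^2-2A)=B^2-\frac{2A}v$. Also, with $vB^2=\sigma^2$,
$$t\gamma'-\frac{vB^2t^2}2=\frac{\gamma\gamma'}{\sigma^2}-\frac{\gamma^2}{2\sigma^2}\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta_\gamma\gamma^3}{\sigma^2}.$$
So (14) becomes
$$\iota\ge\frac{\gamma^2}{2\sigma^2}-\frac{\eta_\gamma\gamma^3}{\sigma^2}+t^2A+\frac{vt^2}2E\hat Y^2+\frac12E(m_0-m^*)^2-Ct^3\big|E[X_{-1}Z^3]\big|-Ct^4. \tag{15}$$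
The two penalties $t^2A$ and $\frac{vt^2}2E\hat Y^2$ are now visible.

**Step 5: first pass, proof of (a).** Bound $|E[X_{-1}Z^3]|\le8B^3$ and insert $\iota\le\frac{\gamma^2}{2\sigma^2}+C_0\gamma^3$ in (15). The three nonnegative terms sum to at most $C\gamma^3$, so
$$A\le C\gamma,\qquad E\hat Y^2\le C\gamma,\qquad E(m_0-m^*)^2\le C\gamma^3 .$$
By (13), $|m^*-vt\tilde Y_0|\le|m^*-vtZ|+vt|\hat Y|\le Ct^2+vt|\hat Y|$, hence $\|m_0-vt\tilde Y_0\|\le C\gamma^{3/2}$. By Cauchy–Schwarz,
$$\|\tilde Y_0-BY_0\|\le\sum_{j\ge1}r^j\|Y_j-Y_0\|=\sum_{j\ge1}r^j\sqrt{2(1-\mathsf C(j))}\le\Big(\sum_{j\ge1}r^j\Big)^{1/2}(2A)^{1/2}\le C\gamma^{1/2}.$$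
Multiplying by $vt\le C\gamma$ and adding gives $\|m_0-vtBY_0\|\le C\gamma^{3/2}$.

**Step 6: second pass, the cubic error is small.** In (15) the term $Ct^3|E[X_{-1}Z^3]|$ is a priori of the order we want to resolve, so we improve it. Since $Z$ and $\tilde Y_0$ are bounded, $|Z^3-\tilde Y_0^3|\le C|\hat Y|$. As $\tilde Y_0$ is $\mathcal G_{-1-k}$-measurable for every $k$,
$$\big|E[X_{-1}\tilde Y_0^3]\big|=\Big|\sum_{k\ge0}r^kE[W_{-1-k}\tilde Y_0^3]\Big|=\Big|\sum_{k\ge0}r^kE[m_{-1-k}\tilde Y_0^3]\Big|\le B\cdot B^3\|m_0\|\le C\gamma .$$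
So $|E[X_{-1}Z^3]|\le C(\gamma+\|\hat Y\|)\le C\gamma^{1/2}$, and the last two terms of (15) are at least $-C\gamma^{7/2}$.

**Step 7: the second penalty, by Bessel's inequality.** The variables $W_{-k}$, $k\ge1$, are orthogonal with variance $v$ and measurable with respect to $(X_j)_{j\le-1}$. So $E[\hat YW_{-k}]=E[\tilde Y_0W_{-k}]$ and
$$vE\hat Y^2\ge\sum_{1\le k\le S/\gamma}\big(E[\tilde Y_0W_{-k}]\big)^2 .$$
As $\tilde Y_0$ is $\mathcal G_{-k}$-measurable, (a) and stationarity give, uniformly in $k$,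
$$E[\tilde Y_0W_{-k}]=E[\tilde Y_0m_{-k}]=vtE[\tilde Y_0\tilde Y_{-k}]+O(\gamma^{3/2})=vtB^2\mathsf C(k)+O(\gamma^{3/2})=\gamma\,\mathsf C(k)+O(\gamma^{3/2}).$$
Each square is at least $\gamma^2\mathsf C(k)^2-C\gamma^{5/2}$, and there are at most $S/\gamma$ of them, so $vE\hat Y^2\ge\gamma^2\sum_{1\le k\le S/\gamma}\mathsf C(k)^2-C_S\gamma^{3/2}$. Insert this and Step 6 in (15), drop $\frac12E(m_0-m^*)^2$, and use $t^2=\gamma^2/\sigma^4$. This is (b).

## 7. The triangle is the only optimizer

We prove (c) and Theorem 1. Both penalties in (b) are functionals of $\mathsf C$ alone: $A$ measures how fast $\mathsf C$ drops from $1$ at lags of order $1$, and the sum measures how slowly it decays at lags of order $1/\gamma$. Subadditivity links the two scales.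

**Step 1: compactness.** Pass to a subsequence realizing the liminf (for the second claim, start from an arbitrary subsequence). Since $1-\mathsf C(j)=2\Pr(Y_0\ne Y_j)$, stationarity gives
$$1-\mathsf C(j+k)\le(1-\mathsf C(j))+(1-\mathsf C(k))\qquad(j,k\ge0). \tag{16}$$
Moreover $|\mathsf C(k)-\mathsf C(l)|\le E|Y_k-Y_l|=1-\mathsf C(|k-l|)\le|k-l|(1-\mathsf C(1))\le C\gamma|k-l|$, because $1-\mathsf C(1)\le A/r$ and $A\le C\gamma$. So the piecewise linear interpolations of $\gamma k\mapsto\mathsf C(k)$ are uniformly bounded and uniformly Lipschitz, and they differ from $x\mapsto\mathsf C(\lfloor x/\gamma\rfloor)$ by at most $C\gamma$. By Arzelà–Ascoli, along a further subsequence $\mathsf C(\lfloor x/\gamma\rfloor)\to c(x)$ locally uniformly on $[0,\infty)$, with $c$ Lipschitz and $c(0)=1$.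

**Step 2: the slope at microscopic lags.** Let $\rho=\sup_{u>0}\frac{1-c(u)}u$, which is finite and nonnegative. Fix $j\ge1$, $u>0$ and put $N'=\lfloor u/(\gamma j)\rfloor$. By (16),
$$\frac{1-\mathsf C(j)}\gamma\ge\frac{1-\mathsf C(N'j)}{N'\gamma}\to\frac{j(1-c(u))}u .$$
Taking the supremum over $u$, $\liminf\frac{1-\mathsf C(j)}\gamma\ge j\rho$. By Fatou's lemma for sums,
$$\liminf\frac A\gamma\ge\rho\sum_{j\ge1}jr^j=\frac{r\rho}{(1-r)^2}=\frac{T^2\rho}6 .$$

**Step 3: the limiting variational problem.** Also $\gamma\sum_{1\le k\le S/\gamma}\mathsf C(k)^2\to\int_0^Sc^2$. Divide (b) by $\gamma^3$, take the limit with $\eta_\gamma\to0$, then let $S\to\infty$: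
$$\liminf\gamma^{-3}\Big(\iota-\frac{\gamma^2}{2\sigma^2}\Big)\ge\frac1{2\sigma^4}\Big[\frac{T^2\rho}3+\int_0^\infty c^2\Big]. \tag{17}$$
The left side is at most $C_0$. If $\rho=0$, then $c\ge1$ everywhere and the integral diverges, so $\rho>0$. By the definition of $\rho$, $c(u)\ge1-\rho u$, hence
$$\int_0^\infty c^2\ge\int_0^{1/\rho}(1-\rho u)^2du=\frac1{3\rho},\qquad\frac13\Big(T^2\rho+\frac1\rho\Big)\ge\frac{2T}3 . \tag{18}$$
So the liminf is at least $\frac1{2\sigma^4}\cdot\frac{2T}3=\frac T{3\sigma^4}$, the first claim. With $\rho=1/\ell$ this is the compromise between $T^2/\ell$ and $\ell$ from (11).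

**Step 4: rigidity.** If the limsup is at most $\frac T{3\sigma^4}$, all inequalities in (17) and (18) are equalities along our subsequence. The second one in (18) gives $\rho=1/T$. The first gives $\int_0^\infty c^2=\int_0^T(1-\frac uT)^2du$, while $c(u)\ge1-\frac uT\ge0$ on $[0,T]$. As $c$ is continuous, $c(u)=1-\frac uT$ on $[0,T]$ and $c=0$ on $[T,\infty)$. Every subsequence thus has a further subsequence with the same limit, so the whole sequence converges. This proves (c). $\square$

**Proof of Theorem 1.** The upper bound is Proposition A. For the lower bound take any sequence $\gamma\to0$ and $D=\frac{1-\gamma}2$. Choose $N$ with $\ln2\cdot R_N(D)\le\mathsf R(\gamma)+\gamma^4$, and let $J=Y^N$ be the output of an optimal channel for $R_N(D)$. In the corresponding stationary systems $\gamma'\ge\gamma$, and $\iota\le\mathsf R(\gamma)+\gamma^4$ by Lemma 1. By Proposition A the hypotheses of Proposition B hold with $\eta_\gamma=0$. Part (c) gives $\liminf\gamma^{-3}\big(\mathsf R(\gamma)-\frac{\gamma^2}{2\sigma^2}\big)\ge\frac T{3\sigma^4}$.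 $\square$

## 8. Two layers against the zeros of $\mathrm{sinc}^2$

Now the heuristic test of Section 3 becomes the proof of Theorem 2.

**Step 1: set up two systems on one space.** Suppose the theorem fails. Then along a sequence $\gamma\to0$ there are $\eta=\eta_\gamma\to0$, $\kappa_\gamma\in\mathcal K$ and codes $(f_1,f_2,g_1,g_2)$ of some block lengths $N$ with the properties listed in Theorem 2. Pass to a subsequence with $\kappa_\gamma\to\kappa\in\mathcal K$; then $\kappa>1$ is not an integer. Put $\gamma_1=\gamma$, $\gamma_2=\kappa_\gamma\gamma$, $t_a=\gamma_a/\sigma^2$. Let $J^{(2)}=(f_1(X^N),f_2(X^N))$ and $J^{(1)}=f_1(X^N)$, a function of $J^{(2)}$, and build both stationary systems on the same $(X,\Phi)$. Denote the objects of Sections 5 and 6 by $Y^{(a)},\mathcal G_i^{(a)},m_i^{(a)},\iota_a,\gamma_a',\mathsf C_a$. Everything is jointly stationary, and $\mathcal G_i^{(1)}\subset\mathcal G_i^{(2)}$.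

**Step 2: both layers have triangular covariance.** By Lemma 1 and $I(X^N;J)\le\ln|\mathrm{range}\,J|$, we have $\iota_1\le R_1\ln2$ and $\iota_2\le(R_1+R_2)\ln2$, so $\iota_a\le\mathsf R(\gamma_a)+\eta\gamma^3\le\mathsf R(\gamma_a)+\eta\gamma_a^3$. The distortion bounds give $\gamma_a'\ge\gamma_a-2\eta\gamma^2\ge\gamma_a-2\eta\gamma_a^2$. Together with Proposition A, both systems (with parameters $\gamma_a$, and $2\eta$ as the quantity tending to $0$) satisfy all hypotheses of Proposition B, including the limsup condition in (c). Since $\lfloor x/\gamma\rfloor=\lfloor\kappa_\gamma x/\gamma_2\rfloor$ and $\kappa_\gamma\to\kappa$, locally uniformly in $x\ge0$,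
$$\mathsf C_1(\lfloor x/\gamma\rfloor)\to c_1(x):=\Big(1-\frac xT\Big)_+,\qquad\mathsf C_2(\lfloor x/\gamma\rfloor)\to c_2(x):=\Big(1-\frac{\kappa x}T\Big)_+ . \tag{19}$$
Extend $c_1,c_2$ to even functions on $\mathbb R$.

**Step 3: the cross-covariance is determined.** Each $Y_k^{(1)}$ is measurable with respect to both $\mathcal G_0^{(1)}$ and $\mathcal G_0^{(2)}$. So for all $k\in\mathbb Z$
$$E[Y_k^{(1)}m_0^{(2)}]=E[Y_k^{(1)}W_0]=E[Y_k^{(1)}m_0^{(1)}].$$
By Proposition B(a), $\|m_0^{(a)}-vt_aBY_0^{(a)}\|\le C\gamma^{3/2}$. Hence $vt_2B\,E[Y_k^{(1)}Y_0^{(2)}]=vt_1B\,\mathsf C_1(k)+O(\gamma^{3/2})$. Dividing by $vt_2B$, which is of order $\gamma$, and writing $\theta=t_1/t_2=1/\kappa_\gamma$, we get, uniformly in $k\in\mathbb Z$,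
$$E[Y_k^{(1)}Y_0^{(2)}]=\theta\,\mathsf C_1(k)+O(\gamma^{1/2}). \tag{20}$$

**Step 4: the covariance of the difference.** Expand, and use stationarity, (20) and $\mathsf C_1(-k)=\mathsf C_1(k)$. Uniformly in $k,l$,
$$E\big[(Y_k^{(2)}-\theta Y_k^{(1)})(Y_l^{(2)}-\theta Y_l^{(1)})\big]=\mathsf C_2(k-l)-2\theta^2\mathsf C_1(k-l)+\theta^2\mathsf C_1(k-l)+O(\gamma^{1/2})$$
$$=\mathsf C_2(k-l)-\theta^2\mathsf C_1(k-l)+O(\gamma^{1/2}).$$

**Step 5: pass to the limit in a quadratic form.** Fix $\omega\in\mathbb R$, $S>0$, let $K=\lfloor S/\gamma\rfloor$ and $G=c_2-\kappa^{-2}c_1$. The errors $O(\gamma^{1/2})$ contribute at most $\gamma^2K^2\,O(\gamma^{1/2})\to0$. By (19), $\theta\to1/\kappa$ and Riemann sums,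
$$0\le\gamma^2E\Big|\sum_{k=0}^{K-1}e^{-i\omega\gamma k}\big(Y_k^{(2)}-\theta Y_k^{(1)}\big)\Big|^2\longrightarrow\int_0^S\!\!\int_0^Se^{-i\omega(x-y)}G(x-y)\,dx\,dy=S\int_{\mathbb R}\Big(1-\frac{|u|}S\Big)_+e^{-i\omega u}G(u)\,du .$$
Divide by $S$ and let $S\to\infty$. As $G$ is bounded with compact support, (6) gives for every $\omega\ne0$
$$0\le\int_{\mathbb R}e^{-i\omega u}G(u)\,du=\frac T\kappa\Big(\frac{\sin(\omega T/2\kappa)}{\omega T/2\kappa}\Big)^2-\frac T{\kappa^2}\Big(\frac{\sin(\omega T/2)}{\omega T/2}\Big)^2 . \tag{21}$$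

**Step 6: evaluate at a zero.** At $\omega=2\pi\kappa/T$ the first term of (21) is $\frac T\kappa\big(\frac{\sin\pi}\pi\big)^2=0$. The second is $-\frac T{\kappa^2}\big(\frac{\sin\pi\kappa}{\pi\kappa}\big)^2$, which is strictly negative because $\kappa$ is not an integer. This contradicts (21) and proves Theorem 2. $\blacksquare$

## 9. Integer ratios and the spectral condition

Theorem 2 covers the non-integer ratios $\kappa=\frac{1-2D_2}{1-2D_1}$ near $D=\frac12$. For integer $\kappa\ge2$ condition (21) holds. With $u=\omega T/2\kappa$ its right side is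
$$\frac{T}{\kappa u^2}\Big[\sin^2u-\frac{\sin^2\kappa u}{\kappa^3}\Big]\ge\frac{T\sin^2u}{\kappa u^2}\Big[1-\frac1\kappa\Big]\ge0,$$
because $|\sin\kappa u|\le\kappa|\sin u|$ for integers $\kappa$, by induction from $|\sin(k+1)u|\le|\sin ku|+|\sin u|$. So this argument does not decide the pairs with integer $\kappa$, and it does not decide pairs away from $\frac12$. The question asked for SR at every pair, and that is settled: for every $p\in(1/2,1)$ the binary symmetric Markov source is not successively refinable.
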